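\title{A game of points and open sets\\ on free topological groups}


\begin{abstract}
In the game $\Omega$ on a space $X$, player I picks points $x_n$, player II answers with open sets $U_n$ such that $x_n\in\overline{U_n}$, and I wins if $\bigcup_nU_n$ is dense. The space is $\Omega$-separable if I has a winning strategy. We show that the question whether $\Omega$-separability passes from a Tychonoff space $X$ to its Markov free topological group $F_M(X)$ is independent of ZFC. The reason is a ZFC theorem: if $X$ is $\Omega$-separable, then $F_M(X)$ is $\Omega$-separable if and only if it is ccc. Hence the answer is ``yes'' under $\mathrm{MA}_{\omega_1}$. Under CH, and after adding at least $\omega_1$ Cohen reals, we construct an $\Omega$-separable zero-dimensional Hausdorff space $X$ for which $F_M(X)$ is not ccc. We also show in ZFC that $F_M(X)$ is $\Omega$-separable for every compact Hausdorff $X$. Since $\Omega$-separable spaces are ccc and compact spaces need not be, the converse implication fails.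
\end{abstract}

\section{The question and the results}

\subsection{Two games}
The game $\Omega$ is played on a topological space $X$. At move $n\in\omega$ player I picks a point $x_n\in X$, and player II responds with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. After $\omega$ moves, I wins if $\bigcup\{U_n:n\in\omega\}$ is dense in $X$; otherwise II wins. A \emph{strategy} of I is a function that assigns to each finite sequence $(U_0,\dots,U_{n-1})$ of answers of II the next point. The space $X$ is \emph{$\Omega$-separable} if I has a winning strategy. The game $\theta$ has the same rules, except that II must satisfy the stronger demand $x_n\in U_n$; if I has a winning strategy in $\theta$, then $X$ is \emph{$\theta$-separable}. All spaces are nonempty, all topological groups are Hausdorff, and $e$ denotes the identity. A space is \emph{ccc} if it has no uncountable family of pairwise disjoint nonempty open sets.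

Every separable space is $\Omega$-separable: I lists a countable dense set $D$ as his moves, and then $D\subset\overline{\bigcup_nU_n}$. Every $\Omega$-separable space is $\theta$-separable, because legal answers in $\theta$ are legal in $\Omega$. Thus both notions weaken separability. The freedom that $\Omega$ gives to II matters. In the one-point compactification $A(\omega_1)=\omega_1\cup\{\infty\}$ of the discrete space $\omega_1$, I wins $\theta$ by playing $\infty$ and then the finitely many points outside II's answer. But $A(\omega_1)$ is not ccc, and we shall see (Proposition~\ref{prop:ccc}) that $\Omega$-separable spaces are ccc. So $A(\omega_1)$ is $\theta$-separable and not $\Omega$-separable.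

\subsection{The question}
For a Tychonoff space $X$, the \emph{Markov free topological group} $F_M(X)$ is the topological group that contains $X$ as a subspace, is algebraically the free group on the set $X$, and has the property that every continuous map from $X$ to a topological group $G$ extends to a continuous homomorphism $F_M(X)\to G$. Question~4.14 of \cite{game} asks:
\begin{quote}
\emph{Let $X$ be an $\Omega$-separable Tychonoff space. Must $F_M(X)$ be $\Omega$-separable?}
\end{quote}

Two considerations pull in opposite directions. If $X$ is separable, with countable dense set $D$, then so is $F_M(X)$: the closure of the countable subgroup generated by $D$ is a subgroup containing $X$. This suggests that I should be able to lift a strategy from $X$ to $F_M(X)$ by playing words. On the other hand, $F_M(X)$ is a union of continuous images of finite sums of finite powers of $X$, and the chain conditions of the powers of $X$ need not be visible in $X$. Both considerations turn out to be right, and ccc is the exact dividing line.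

\subsection{Results}

\begin{theorem}\label{thm:gen}
Let $G$ be a ccc topological group that is algebraically generated by a $\theta$-separable subspace. Then $G$ is $\Omega$-separable.
\end{theorem}

\begin{theorem}\label{thm:zfc}
\textup{(a)} A topological group is $\Omega$-separable if and only if it is ccc and $\theta$-separable.

\textup{(b)} Let $X$ be an $\Omega$-separable (or just $\theta$-separable) Tychonoff space. Then $F_M(X)$ is $\Omega$-separable if and only if $F_M(X)$ is ccc. In particular, $F_M(X)$ is $\Omega$-separable if all finite powers of $X$ are ccc.

\textup{(c)} If $X$ is an $\Omega$-separable Lindel\"of $\Sigma$-space (for instance, $\Omega$-separable, Tychonoff and $\sigma$-compact), then $F_M(X)$ is $\Omega$-separable.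
\end{theorem}

Here a Lindel\"of $\Sigma$-space is a Tychonoff space that is a continuous image of a Tychonoff space admitting a perfect map onto a separable metrizable space.

\begin{theorem}[$\mathrm{MA}_{\omega_1}$]\label{thm:ma}
If $X$ is an $\Omega$-separable Tychonoff space, then $F_M(X)$ is $\Omega$-separable.
\end{theorem}

\begin{theorem}\label{thm:ch}
Under \textup{CH}, and in any extension obtained by adding at least $\omega_1$ Cohen reals, there is an $\Omega$-separable zero-dimensional Hausdorff space $X$ such that $F_M(X)$ is not ccc, and hence not $\Omega$-separable.
\end{theorem}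

\begin{corollary}\label{cor:indep}
The statement ``$F_M(X)$ is $\Omega$-separable for every $\Omega$-separable Tychonoff space $X$'' is neither provable nor refutable in \textup{ZFC}, provided that \textup{ZFC} is consistent. It holds under $\mathrm{MA}_{\omega_1}$ and fails under \textup{CH}; its failure is also consistent with $\neg\mathrm{CH}$, with the continuum as large as desired.
\end{corollary}

\begin{proof}
The second sentence follows from Theorems~\ref{thm:ma} and~\ref{thm:ch}; for its last part, add sufficiently many Cohen reals. The first sentence follows, since $\mathrm{MA}_{\omega_1}$ and CH are each consistent with ZFC if ZFC is consistent.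
\end{proof}

\begin{theorem}\label{thm:compact}
For every compact Hausdorff space $X$ the group $F_M(X)$ is $\Omega$-separable. In particular, $F_M(\beta\omega\setminus\omega)$ is $\Omega$-separable, although $\beta\omega\setminus\omega$ is not ccc and hence not $\Omega$-separable.
\end{theorem}

Section~\ref{sec:ccc} shows that $\Omega$-separable spaces are ccc. Section~\ref{sec:shadows} restates $\theta$-separability in terms of countable elementary submodels. Section~\ref{sec:groups} proves Theorems~\ref{thm:gen}--\ref{thm:ma}, after working out the group $\{0,1\}^\Lambda$ by hand. Section~\ref{sec:counter} contains the counterexample, and Section~\ref{sec:compl} treats free abelian groups and compact spaces.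

\section{$\Omega$-separable spaces are ccc}\label{sec:ccc}

Let $\{V_\alpha:\alpha<\omega_1\}$ be pairwise disjoint nonempty open sets. To defeat a strategy of I, player II wants to keep all his answers disjoint from one $V_\alpha$. He cannot fix $\alpha$ in advance and play, say, the union of all the other sets $V_\beta$: his first answer would reveal $\alpha$, and I could then pick a point of $V_\alpha$. Instead, II chooses his answers from countable menus, so that only countably many positions can arise, and decides on $\alpha$ after all these positions are known. The next lemma, which rests on Ulam's matrix, provides the menus. An \emph{ideal} on $\omega_1$ is a nonempty family of subsets of $\omega_1$ closed under subsets and finite unions; it is \emph{proper} if it does not contain $\omega_1$.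

\begin{lemma}\label{lem:ulam}
Let $J$ be a proper ideal on $\omega_1$. There are sets $A_k\notin J$ $(k\in\omega)$ such that $\bigcap_kA_k$ has at most one element.
\end{lemma}

\begin{proof}
If $J$ is not closed under countable unions, choose $B_k\in J$ with $B=\bigcup_kB_k\notin J$. Put $A_k=B\setminus B_k$. Then $A_k\notin J$, since $B\subset A_k\cup B_k$, and $\bigcap_kA_k=\emptyset$.

Now let $J$ be closed under countable unions. If $\{\alpha\}\notin J$ for some $\alpha$, put $A_k=\{\alpha\}$ for all $k$. Otherwise $J$ contains all countable sets. For each $\beta<\omega_1$ fix an injection $e_\beta:\beta\to\omega$, and let $B_{n,\alpha}=\{\beta>\alpha:e_\beta(\alpha)=n\}$. For every $\alpha$ the union $\bigcup_nB_{n,\alpha}=(\alpha,\omega_1)$ is not in $J$, because its complement is countable and $J$ is proper. Hence $B_{n_\alpha,\alpha}\notin J$ for some $n_\alpha$. There are $\alpha\neq\alpha'$ with $n_\alpha=n_{\alpha'}=n$. The sets $A_0=B_{n,\alpha}$ and $A_k=B_{n,\alpha'}$ $(k\ge1)$ are not in $J$, and $A_0\cap A_1=\emptyset$ because $e_\beta(\alpha)\ne e_\beta(\alpha')$ for every $\beta>\alpha,\alpha'$.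
\end{proof}

\begin{proposition}\label{prop:ccc}
Every $\Omega$-separable space is ccc.
\end{proposition}

\begin{proof}
Let $\{V_\alpha:\alpha<\omega_1\}$ be pairwise disjoint nonempty open sets in $X$, and let $\sigma$ be any strategy of I in $\Omega$. We show that $\sigma$ is not winning. Adding $X\setminus\overline{\bigcup_\alpha V_\alpha}$ to $V_0$, we may assume that $\bigcup_\alpha V_\alpha$ is dense. For $A\subset\omega_1$ put $V(A)=\bigcup_{\alpha\in A}V_\alpha$. For $x\in X$ the family
\[
J_x=\{A\subset\omega_1:x\notin\overline{V(A)}\}
\]
is an ideal, since $\overline{V(A\cup B)}=\overline{V(A)}\cup\overline{V(B)}$, and it is proper, since $V(\omega_1)$ is dense. Let $A^x_k\notin J_x$ $(k\in\omega)$ be as in Lemma~\ref{lem:ulam}. Then each $V(A^x_k)$ is a legal answer to $x$.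

For a finite sequence $s$ of natural numbers, of length $|s|$ and with initial segments $s|j$ of length $j\le|s|$, let $x_s$ be the point that $\sigma$ picks after II has answered move $j$, for each $j<|s|$, by the $s(j)$-th item of the current menu, that is, by $V(A^{x_{s|j}}_{s(j)})$. There are only countably many points $x_s$, and each set $\bigcap_kA_k^{x_s}$ has at most one element. Hence there is $\alpha<\omega_1$ that belongs to none of these intersections. Then for every $s$ some $k$ satisfies $\alpha\notin A^{x_s}_k$. So we can choose recursively $s(0),s(1),\dots$ such that $\alpha\notin A^{x_{s|j}}_{s(j)}$ for all $j$. In the corresponding play according to $\sigma$, all answers of II are disjoint from $V_\alpha$. So II wins this play.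
\end{proof}

\section{$\theta$-separability and shadows}\label{sec:shadows}

Throughout, $\kappa$ is a regular uncountable cardinal, so large that $H(\kappa)$, the set of all sets with transitive closure of size $<\kappa$, contains all objects under consideration (spaces, their power sets, strategies), and that the properties of these objects used below have the same meaning in $H(\kappa)$ as in the universe. We write $M\prec H(\kappa)$ if $M$ is an elementary submodel of $H(\kappa)$, and use the following standard facts.
\begin{itemize}
\item Every countable subset of $H(\kappa)$ is contained in a countable $M\prec H(\kappa)$ (L\"owenheim--Skolem). The union of an increasing sequence of elementary submodels is an elementary submodel.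
\item Suppose that, in $H(\kappa)$, there is an object with a property formulated with parameters from $M$. Then there is such an object in $M$. We refer to this as \emph{elementarity}.
\item Consequently, $\omega\subset M$, finite sequences of elements of $M$ are in $M$, and if a function $f$ and $a\in\mathrm{dom}\,f$ are in $M$, then $f(a)\in M$. In particular, if a sequence $(a_k)_{k\in\omega}$ is in $M$, then so is every $a_k$.
\end{itemize}
When we write $X\in M$ or $G\in M$, the topology and the group operations are included.

\begin{definition}
Let $X\in M\prec H(\kappa)$ and $Q\subset X$. A point $x\in X\cap M$ is an \emph{$M$-shadow} of $Q$ if every open $R\subset X$ with $x\in R\in M$ meets $Q$.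
\end{definition}

So $M$ knows only some of the neighborhoods of $x$, and none of these separates $x$ from $Q$. The set $Q$ itself is usually not in $M$, and $x$ need not be close to $Q$ in any other sense. To let I exploit shadows, we need a strategy that produces a model containing everything that happens in the play. Fix once and for all a surjection
\begin{equation}\label{eq:book}
n\mapsto(j(n),k(n)),\qquad \omega\to\omega\times\omega,\qquad\text{with } j(n)\le n\text{ for all }n ,
\end{equation}
for example the inverse of $(j,k)\mapsto\frac12(j+k)(j+k+1)+j$.

\medskip
\noindent\textbf{The model strategy.} Let $q\in H(\kappa)$ be a parameter. Player I builds countable $M_0\subset M_1\subset\cdots$, $M_n\prec H(\kappa)$, such that $X,q\in M_0$ and $U_n\in M_{n+1}$, where $U_n$ is II's answer at move $n$. He fixes an enumeration $X\cap M_j=\{x_{j,k}:k\in\omega\}$ (with repetitions if necessary) when $M_j$ is chosen, and at move $n$ he plays $x_{j(n),k(n)}$. If all choices are made with a fixed well-ordering, this is a strategy, available in both games. After the play put $M=\bigcup_nM_n$. Then $M\prec H(\kappa)$ is countable, $X,q\in M$, \emph{every point of $X\cap M$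 has been played, and every $U_n$ is in $M$.}

\begin{lemma}\label{lem:shadow}
The following are equivalent for a space $X$:
\begin{itemize}
\item[\textup{(1)}] $X$ is $\theta$-separable;
\item[\textup{(2)}] there is $q\in H(\kappa)$ such that, for every countable $M\prec H(\kappa)$ with $X,q\in M$, every nonempty open $Q\subset X$ has an $M$-shadow.
\end{itemize}
Moreover, in \textup{(2)} one can take as $q$ any winning strategy of I in $\theta$.
\end{lemma}

\begin{proof}
(1)$\Rightarrow$(2). Let $\sigma$ be a winning strategy of I and let $M\prec H(\kappa)$ be countable with $X,\sigma\in M$. Suppose that a nonempty open $Q$ has no $M$-shadow. Then for each $x\in X\cap M$ there is an open $R_x\in M$ with $x\in R_x$ and $R_x\cap Q=\emptyset$. Let I follow $\sigma$ and let II answer $x$ by $R_x$. By induction all moves are in $M$: if $R_{x_0},\dots,R_{x_{n-1}}\in M$, then $x_n=\sigma(R_{x_0},\dots,R_{x_{n-1}})\in M$, so $R_{x_n}$ is defined and lies in $M$. The union of II's moves misses $Q$, so II wins, a contradiction.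

(2)$\Rightarrow$(1). Let I play the model strategy for $q$ in $\theta$, and let $M$ be the resulting model. Let $Q\subset X$ be nonempty and open, and let $x$ be an $M$-shadow of $Q$. Then $x=x_n$ for some $n$, and $x\in U_n\in M$. So $U_n\cap Q\ne\emptyset$. Hence $\bigcup_nU_n$ is dense.
\end{proof}

In $\Omega$ the last step breaks down, since a shadow $x_n$ need not belong to $U_n$. In a ccc topological group this can be repaired.

\section{ccc groups and the positive results}\label{sec:groups}

\subsection{A worked case}

\begin{example}\label{ex:cantor}
Let $G=\{0,1\}^\Lambda$, with any index set $\Lambda$. If $|\Lambda|>2^\omega$, then $G$ is not separable: for a countable dense $D$ the map $\alpha\mapsto\{d\in D:d(\alpha)=0\}$ would be injective, since for $\alpha\ne\beta$ some $d\in D$ has $d(\alpha)=0$ and $d(\beta)=1$. We show by hand that $G$ is nevertheless $\Omega$-separable.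

For a finite partial function $t$ from $\Lambda$ to $\{0,1\}$ let $[t]=\{x\in G:t\subset x\}$. Recall that $G$ is ccc. Given a nonempty open $U\subset G$, take a maximal disjoint family of nonempty basic sets $[s]\subset U$. It is countable, and by maximality its union is dense in $U$. Let $A_U$ be the union of the domains of these functions $s$, a countable set.

\emph{The strategy.} Put $A_0=\emptyset$ and $A_{n+1}=A_n\cup A_{U_n}$. Let $D_j$ be the countable set of points whose support (the set of coordinates with value $1$) is a finite subset of $A_j$. Enumerating each $D_j$ in type $\omega$, with repetitions if necessary, and using the bookkeeping \eqref{eq:book}, I plays all points of $\bigcup_jD_j$. Let $A=\bigcup_nA_n$.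

\emph{It wins.} Consider a basic set $W=[t]$. Let $g$ agree with $t$ on $A\cap\mathrm{dom}\,t$ and be $0$ elsewhere. The support of $g$ is a finite subset of $A$, so $g$ is played, say $g=x_n$. Since $g\in\overline{U_n}$, the neighborhood of $g$ consisting of all points that agree with $g$ on $\mathrm{dom}\,t$ meets one of the sets $[s]$ chosen for $U_n$. So $s$ and $g$ agree on $\mathrm{dom}\,s\cap\mathrm{dom}\,t$. But $\mathrm{dom}\,s\subset A_{U_n}\subset A$, and on $A\cap\mathrm{dom}\,t$ the functions $g$ and $t$ agree. Hence $s$ and $t$ are compatible, and $\emptyset\ne[s]\cap[t]\subset U_n\cap W$.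
\end{example}

The point $g$ plays the role of a shadow of $W$: it agrees with $t$ on all coordinates that I can access. It is in neither $U_n$ nor $W$ in general, and two corrections lead from $g$ to a point of $U_n\cap W$. One is a small shift, taking $g$ into $[s]$ without changing the coordinates in $\mathrm{dom}\,t$. The other is a change of coordinates outside $A$, which takes $g$ into $[t]$ and is not noticed by $[s]$, because $[s]$ is known to I. In a noncommutative group the two corrections must not disturb each other. The point of the next proof is to apply the first from the left and the second from the right.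

\subsection{The general case}

\begin{proposition}\label{prop:main}
Every ccc, $\theta$-separable topological group $G$ is $\Omega$-separable.
\end{proposition}

\begin{proof}
Let $q$ be as in Lemma~\ref{lem:shadow}(2) for the space $G$. Player I plays the model strategy for $q$ in the game $\Omega$. Let $M$ be the resulting model, so that every point of $G\cap M$ is played and every $U_n$ is in $M$. (We include the group operations in $G\in M_0$.)

Let $W\subset G$ be nonempty and open, and let $w\in W$. Choose an open $O\ni e$ with $OwO\subset W$, and let $g\in G\cap M$ be an $M$-shadow of the open set $wO$. Then $g=x_n$ for some $n$. Put $U=U_n$; so $U\in M$ and $g\in\overline U$. In particular, $U\ne\emptyset$.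

\emph{Pieces of $U$ in $M$.} Consider a maximal family of pairs $(h,P)$ such that $h\in G$, $P$ is an open neighborhood of $e$, $hPP\subset U$, and the sets $hP$ are pairwise disjoint. It is countable by ccc. The union of the sets $hP$ is dense in $U$: otherwise $U'=U\setminus\overline{\bigcup hP}$ is nonempty and open, and with $h'\in U'$ and an open $P'\ni e$ such that $h'P'P'\subset U'$ we could add $(h',P')$ to the family. So the family is nonempty and can be enumerated in type $\omega$, with repetitions if necessary. The group $G$ and the set $U$ are in $M$. Hence, by elementarity, there is in $M$ a sequence $(g_k,O_k)_{k\in\omega}$ such that the $O_k$ are open neighborhoods of $e$, $g_kO_kO_k\subset U$ for all $k$, and $\bigcup_kg_kO_k$ is dense in $U$. Since the sequence is indexed by $\omega$, every $O_k$ is in $M$.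

\emph{The left correction.} Since $g\in\overline U\subset\overline{\bigcup_kg_kO_k}$ and $Og$ is a neighborhood of $g$, there are $k\in\omega$, $o\in O$ and $b\in O_k$ with $og=g_kb$.

\emph{The right correction.} The set $gO_k$ is open, contains $g$, and is in $M$. As $g$ is an $M$-shadow of $wO$, there is $y\in gO_k\cap wO$. Write $y=gb'$ with $b'\in O_k$.

Now
\[
oy=(og)b'=g_kbb'\in g_kO_kO_k\subset U\qquad\text{and}\qquad oy\in O\,wO\subset W .
\]
So $U_n\cap W\ne\emptyset$. Hence $\bigcup_nU_n$ is dense.
\end{proof}

The chain condition was used once, but decisively: an uncountable family of pieces $hP$ could not be contained in the countable model, and the right correction needs $O_k\in M$.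

\begin{proposition}\label{prop:words}
If a topological group $G$ is algebraically generated by a $\theta$-separable subspace $X$, then $G$ is $\theta$-separable.
\end{proposition}

\begin{proof}
We verify Lemma~\ref{lem:shadow}(2) for $G$ by showing that words in shadows are shadows. Let $q=(G,X,\sigma)$, where $G$ is taken with its group operations and $\sigma$ is a winning strategy of I in $\theta$ on $X$. Let $M\prec H(\kappa)$ be countable with $q\in M$, and let $Q\subset G$ be nonempty and open. Choose $w=w_1^{\varepsilon_1}\cdots w_m^{\varepsilon_m}\in Q$ with $m\ge1$, $w_i\in X$ and $\varepsilon_i=\pm1$ (write $e$ as $xx^{-1}$ if necessary). By continuity there are open sets $Q_i\ni w_i$ in $X$ with $Q_1^{\varepsilon_1}\cdots Q_m^{\varepsilon_m}\subset Q$. By Lemma~\ref{lem:shadow}, $Q_i$ has an $M$-shadow $x_i\in X\cap M$. We claim that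
\[
g=x_1^{\varepsilon_1}\cdots x_m^{\varepsilon_m}\in G\cap M
\]
is an $M$-shadow of $Q$. Let $R\in M$ be open in $G$ with $g\in R$. By continuity there are open $R_i\ni x_i$ in $X$ with $R_1^{\varepsilon_1}\cdots R_m^{\varepsilon_m}\subset R$, and by elementarity such $R_i$ can be found in $M$. As $x_i$ is an $M$-shadow of $Q_i$, there are $y_i\in R_i\cap Q_i$. Then $y_1^{\varepsilon_1}\cdots y_m^{\varepsilon_m}\in R\cap Q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gen}]
Combine Propositions~\ref{prop:words} and~\ref{prop:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}]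
(a) An $\Omega$-separable group is $\theta$-separable, and it is ccc by Proposition~\ref{prop:ccc}. The converse is Proposition~\ref{prop:main}.

(b) If $F_M(X)$ is $\Omega$-separable, it is ccc by Proposition~\ref{prop:ccc}. If it is ccc, Theorem~\ref{thm:gen} applies, since $X$ generates $F_M(X)$. Suppose now that all powers $X^n$ are ccc. Let $Z=X\oplus\{e\}\oplus X^{-1}$, where $X^{-1}\subset F_M(X)$ is the homeomorphic image of $X$ under inversion. Then $Z^n$ is a finite topological sum of copies of powers $X^k$, $k\le n$, and so it is ccc. Multiplication maps $Z^n$ continuously onto a subspace $F_n$ of $F_M(X)$, and continuous images of ccc spaces are ccc. Finally $F_M(X)=\bigcup_{n\ge1}F_n$. If there were an uncountable disjoint family of nonempty open subsets of $F_M(X)$, uncountably many of them would meet the same $F_n$, and their traces would contradict ccc of $F_n$. So $F_M(X)$ is ccc.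

(c) By Uspenskij's theorem \cite{uspenskij}, a topological group generated by a Lindel\"of $\Sigma$-space is ccc. Apply (b).
\end{proof}

For $X=A(\omega_1)$ this already shows that $F_M(X)$ can be $\Omega$-separable when $X$ is not: $X$ is compact, so $F_M(X)$ is ccc by Uspenskij's theorem, and $X$ is $\theta$-separable, so Theorem~\ref{thm:zfc}(b) applies.

\begin{proof}[Proof of Theorem~\ref{thm:ma}]
By Proposition~\ref{prop:ccc}, $X$ is ccc. Under $\mathrm{MA}_{\omega_1}$ the product of two ccc spaces is ccc \cite[Ch.~II]{kunen}. Hence all finite powers of $X$ are ccc, and Theorem~\ref{thm:zfc}(b) applies.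
\end{proof}

\section{The counterexample}\label{sec:counter}

By Theorem~\ref{thm:zfc}(b), a counterexample must be a space with a non-ccc finite power. We first look for two spaces $X_0,X_1$ with a non-ccc product, and then put $X=X_0\oplus X_1$, so that the words $x_0x_1$ with $x_i\in X_i$ bring the product into $F_M(X)$. If $W^0_\beta\times W^1_\beta$ $(\beta<\omega_1)$ are pairwise disjoint open boxes, then for all $\gamma<\beta$ there is $i$ with $W^i_\gamma\cap W^i_\beta=\emptyset$. A coloring of pairs records which $i$ is responsible, and the spaces can be built from the coloring.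

\subsection{The spaces}
For a set $S$, $[S]^2$ is the set of two-element subsets and $[S]^{<\omega}$ the set of finite subsets of $S$. Fix any coloring $c:[\omega_1]^2\to\{0,1\}$, and write $c(\gamma,\beta)$ for $c(\{\gamma,\beta\})$ when $\gamma<\beta$. For $i\in\{0,1\}$ let
\[
X_i=\{x\in[\omega_1]^{<\omega}:c\equiv i\text{ on }[x]^2\}.
\]
The set $W^i_\beta=\{y\in X_i:\beta\in y\}$ contains the point $\{\beta\}$. If $c(\gamma,\beta)=1-i$, then no $y\in X_i$ contains both $\gamma$ and $\beta$. Hence $W^i_\gamma\cap W^i_\beta=\emptyset$, and \emph{the boxes $W^0_\beta\times W^1_\beta$ $(\beta<\omega_1)$ are pairwise disjoint}. So the sets $W^i_\beta$ should be open.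

For the free group more is needed. Disjointness of two boxes does not by itself make the corresponding sets of words disjoint after passing to neighborhoods in the group, since small elements of $F_M(X)$ are words whose letters may lie anywhere in $X$. To separate neighborhoods of the words $\{\gamma\}\{\gamma\}$ and $\{\beta\}\{\beta\}$ (first letter in $X_0$, second in $X_1$), we shall use the homomorphism to $\mathbb Z$ that counts the letters in $W^i_\gamma$, where $c(\gamma,\beta)=1-i$. The neighborhood of $\{\beta\}\{\beta\}$ has to be chosen once, and to work for all $\gamma<\beta$. So, given $\beta$, a single continuous map on $X_i$ with discrete range should decide ``$\gamma\in x$'' for all $\gamma<\beta$ with $c(\gamma,\beta)=1-i$ simultaneously. Let therefore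
\[
N^i_\beta=\{\beta\}\cup\{\gamma<\beta:c(\gamma,\beta)=1-i\}\subset\beta+1 ,
\]
and give $X_i$ the coarsest topology for which all maps $x\mapsto x\cap N^i_\beta$ $(\beta<\omega_1)$ into the discrete spaces $[N^i_\beta]^{<\omega}$ are continuous.

For finite $F\subset\omega_1$ put $N^i_F=\bigcup_{\beta\in F}N^i_\beta$; note that $F\subset N^i_F$. Since $y\cap N^i_F=x\cap N^i_F$ holds if and only if $y\cap N^i_\beta=x\cap N^i_\beta$ for all $\beta\in F$, the sets
\[
O(x,F)=\{y\in X_i:y\cap N^i_F=x\cap N^i_F\},\qquad x\in X_i,\ F\in[\omega_1]^{<\omega},
\]
are clopen and, for fixed $x$, form a neighborhood base at $x$. In the resulting base, the sets with $x\subset F$ suffice, as $x\in O(x,F\cup x)\subset O(x,F)$. If $\beta\in x\setminus y$ or $\beta\in y\setminus x$, then $x\cap N^i_\beta\ne y\cap N^i_\beta$ because $\beta\in N^i_\beta$. So $X_i$ is zero-dimensional and Hausdorff, hence Tychonoff. If $\beta\in y\in X_i$, then $c(\gamma,\beta)=i$ for all $\gamma\in y\cap\beta$, so $y\cap N^i_\beta=\{\beta\}$. Therefore $W^i_\beta=O(\{\beta\},\{\beta\})$; in particular, $W^i_\beta$ is clopen. Let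
\[
X=X_0\oplus X_1 .
\]

\subsection{$F_M(X)$ is not ccc}

\begin{proposition}\label{prop:notccc}
For every coloring $c$, the group $F_M(X)$ is not ccc.
\end{proposition}

\begin{proof}
Let $E=\{0,1\}\times[\omega_1]^{<\omega}$ with the discrete topology, and let $A(E)$ be the free abelian group on $E$, also discrete. For $\beta<\omega_1$ the map
\[
g_\beta:X\to E,\qquad g_\beta(x)=(l,x\cap N^l_\beta)\quad\text{for }x\in X_l,\ l\in\{0,1\},
\]
is continuous, so it extends to a continuous homomorphism $\hat g_\beta:F_M(X)\to A(E)$. Its kernel $K_\beta$ is an open subgroup. Write $\{\beta\}_l$ for the point $\{\beta\}$ of $X_l$, let $w_\beta=\{\beta\}_0\{\beta\}_1\in F_M(X)$, and let $O_\beta=w_\beta K_\beta$, a nonempty open set. We show that $O_\gamma\cap O_\beta=\emptyset$ whenever $\gamma<\beta$.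

Let $i$ be such that $c(\gamma,\beta)=1-i$. Then $\gamma\in N^i_\beta$, and also $\gamma\in N^i_\gamma$. So for $x\in X_i$
\[
\gamma\in x\iff\gamma\in x\cap N^i_\gamma\iff\gamma\in x\cap N^i_\beta .
\]
Define $s:E\to\mathbb Z$ by $s(i,u)=1$ if $\gamma\in u$, and $s=0$ at all other elements of $E$. Let $\chi:X\to\mathbb Z$ be the characteristic function of $W^i_\gamma\subset X_i\subset X$. By the displayed equivalences, and since $s$ vanishes on $\{1-i\}\times[\omega_1]^{<\omega}$, we have $\chi=s\circ g_\gamma=s\circ g_\beta$. Let $\hat\chi:F_M(X)\to\mathbb Z$ and $\hat s:A(E)\to\mathbb Z$ be the homomorphisms extending $\chi$ and $s$. Comparing values on generators, we get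
\[
\hat\chi=\hat s\circ\hat g_\gamma=\hat s\circ\hat g_\beta .
\]
So $\hat\chi$ vanishes on $K_\gamma$ and on $K_\beta$, and therefore it is constant on $O_\gamma$ and on $O_\beta$. On $O_\gamma$ its value is $\hat\chi(w_\gamma)=\chi(\{\gamma\}_0)+\chi(\{\gamma\}_1)=1$, since of these two letters only $\{\gamma\}_i$ is in $W^i_\gamma$. On $O_\beta$ its value is $\hat\chi(w_\beta)=0$, since $\gamma\notin\{\beta\}$. Thus $O_\gamma\cap O_\beta=\emptyset$, and $\{O_\beta:\beta<\omega_1\}$ is an uncountable disjoint family of nonempty open sets.
\end{proof}

\subsection{The first move in $X_i$}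
It remains to choose $c$ so that $X_0$ and $X_1$ are $\Omega$-separable. We begin with the smallest case. Fix $i$ and drop it from $N^i_\beta$, $N^i_F$ and $W^i_\beta$. Suppose that I plays the point $\emptyset$ and that II answers with $U$, where $\emptyset\in\overline U\setminus U$. Which sets $W_\beta$ are certain to meet $U$?

Choose recursively $y_k\in U\cap O(\emptyset,y_0\cup\dots\cup y_{k-1})$. The $y_k$ are nonempty, and for $j<k$ we have $y_k\cap N_{y_j}=\emptyset$, while $y_j\subset N_{y_j}$. So the $y_k$ are pairwise disjoint. Choose finite $G_k$ with $O(y_k,G_k)\subset U$, and let $\eta<\omega_1$ contain all $y_k$ and $G_k$ as subsets. Let $\beta\ge\eta$, and \emph{suppose that for some $k$ all pairs in $y_k\times\{\beta\}$ have color $i$}. Put $z=y_k\cup\{\beta\}$. Then $z\in X_i$ and $z\in W_\beta$. Moreover, $N_{G_k}\subset\eta$, because $N_\alpha\subset\alpha+1$ for every $\alpha$. So $z$ and $y_k$ have the same trace on $N_{G_k}$, and $z\in O(y_k,G_k)\subset U$. Thus $U\cap W_\beta\ne\emptyset$.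

So a single answer of II meets all $W_\beta$ with $\beta$ beyond a countable ordinal, provided that every infinite disjoint family such as $\{y_k:k\in\omega\}$ has, for all large $\beta$, a member joined to $\beta$ by pairs of color $i$ only. For general basic sets in place of $W_\beta$ we need this for finitely many $\beta$ at a time, and for the sake of both spaces we need it for both colors:

\begin{itemize}
\item[\textbf{(K)}] \emph{For every countably infinite family $\mathcal A$ of pairwise disjoint nonempty finite subsets of $\omega_1$ there is $h(\mathcal A)<\omega_1$ with $\bigcup\mathcal A\subset h(\mathcal A)$ such that for every finite $F\subset\omega_1\setminus h(\mathcal A)$ and $i\in\{0,1\}$ there is $a\in\mathcal A$ with $c(\gamma,\beta)=i$ for all $\gamma\in a$ and $\beta\in F$.}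
\end{itemize}

\subsection{$\Omega$-separability from (K)}

\begin{proposition}\label{prop:sep}
If $c$ satisfies \textup{(K)}, then $X_0$, $X_1$ and $X$ are $\Omega$-separable.
\end{proposition}

\begin{proof}
Fix $i$ and write $N_\beta,N_F$ for $N^i_\beta,N^i_F$. We first extend the construction above to all points and assign a countable ordinal to it. Player I then runs through countable ordinals that catch up with all ordinals so assigned.

\emph{The ordinals $\eta(U,x,F')$.} Let $U\subset X_i$ be open, $x\in\overline U$, and let $F'\subset\omega_1$ be finite with $x\subset F'$. If $x\notin U$, choose recursively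
\[
y_k\in U\cap O(x,\;F'\cup y_0\cup\dots\cup y_{k-1})\qquad(k\in\omega),
\]
and put $a_k=y_k\setminus x$. Since $x\subset F'\subset N_{F'}$, we have $y_k\cap N_{F'}=x\cap N_{F'}=x$, so $x\subset y_k$ and $y_k=x\cup a_k$. Each $a_k$ is nonempty, because $y_k\in U$ and $x\notin U$. For $j<k$ we have $y_j\subset N_{y_j}$ and $y_k\cap N_{y_j}=x\cap N_{y_j}$, hence $a_k\cap y_j=\emptyset$. So the sets $a_k$ are pairwise disjoint. If $x\in U$, put $y_k=x$ and $a_k=\emptyset$ for all $k$.

In both cases $y_k\in U\cap O(x,F')$. Choose finite $G_k\subset\omega_1$ with $O(y_k,G_k)\subset U$, and let $\eta(U,x,F')<\omega_1$ be an ordinal that contains $F'$ and all $y_k$ and $G_k$ as subsets and that, if $x\notin U$, is at least $h(\{a_k:k\in\omega\})$. All these choices are fixed in advance for each triple $(U,x,F')$.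

\emph{The strategy on $X_i$.} Player I chooses countable ordinals $1=\delta_0\le\delta_1\le\cdots$ and enumerates the countable sets $X_i\cap[\delta_j]^{<\omega}=\{p_{j,k}:k\in\omega\}$, with repetitions if necessary. At move $n$ he plays $x_n=p_{j(n),k(n)}$, with the bookkeeping \eqref{eq:book}; note that $x_n\subset\delta_{j(n)}\subset\delta_n$. After II's answer $U_n$ he chooses $\delta_{n+1}\ge\delta_n$ such that
\[
\delta_{n+1}\ge\eta(U_m,x_m,F')\quad\text{for all }m\le n\text{ and all finite }F'\text{ with }x_m\subset F'\subset\delta_n .
\]
These are countably many demands, so $\delta_{n+1}<\omega_1$ can be found.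

\emph{It wins.} Let $\delta=\sup_n\delta_n$, and let $O(x,F)$ be a basic set with $x\subset F$. Split it at $\delta$:
\[
x'=x\cap\delta,\quad F'=F\cap\delta,\quad x''=x\setminus\delta,\quad F''=F\setminus\delta .
\]
Then $x'\subset F'$ and $x''\subset F''$, and $x'\in X_i$ as a subset of $x$. Fix $j$ with $F'\subset\delta_j$. Then $x'=p_{j,l}$ for some $l$, so $x'=x_n$ for some $n\ge j$, namely any $n$ with $(j(n),k(n))=(j,l)$. Since $x_n\subset F'\subset\delta_j\subset\delta_n$, we have $\eta(U_n,x',F')\le\delta_{n+1}\le\delta$. Let $y_k,a_k,G_k$ $(k\in\omega)$ be the sets chosen for $(U_n,x',F')$; they are all subsets of $\delta$. If $x'\notin U_n$, then $F''$ is disjoint from $h(\{a_k:k\in\omega\})\le\delta$, and (K) gives $k$ with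
\begin{equation}\label{eq:color}
c(\gamma,\beta)=i\qquad\text{for all }\gamma\in a_k,\ \beta\in F''.
\end{equation}
If $x'\in U_n$, then \eqref{eq:color} holds trivially for every $k$. Fix $k$ with \eqref{eq:color}. We claim that
\[
z=y_k\cup x''=x'\cup a_k\cup x''
\]
belongs to $U_n\cap O(x,F)$.

\begin{itemize}
\item $z\in X_i$: pairs inside $y_k$ and pairs inside $x=x'\cup x''$ have color $i$. The remaining pairs are in $a_k\times x''$ and have color $i$ by \eqref{eq:color}, since $x''\subset F''$.
\item $z\in O(y_k,G_k)\subset U_n$: as $G_k\subset\delta$ and $N_\beta\subset\beta+1$, we have $N_{G_k}\subset\delta$; and $z\cap\delta=y_k$.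
\item $z\in O(x,F)$: if $\beta\in F'$, then $N_\beta\subset\delta$, and
\[
z\cap N_\beta=y_k\cap N_\beta=x'\cap N_\beta=x\cap N_\beta,
\]
because $y_k\in O(x',F')$. If $\beta\in F''$, then every $\gamma\in a_k$ satisfies $\gamma<\delta\le\beta$ and $c(\gamma,\beta)=i$, so $\gamma\notin N_\beta$. Hence $a_k\cap N_\beta=\emptyset$ and $z\cap N_\beta=(x'\cup x'')\cap N_\beta=x\cap N_\beta$.
\end{itemize}
Thus $\bigcup_nU_n$ meets every basic set, and I wins on $X_i$.

\emph{The sum.} On $X=X_0\oplus X_1$, player I follows the two strategies at even and odd moves, respectively, replacing an answer $U$ to a point $x\in X_i$ by $U\cap X_i$. Since $X_i$ is open, $x\in\overline{U\cap X_i}$, so this is a legal answer in $X_i$. The union of II's answers is then dense in both summands.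
\end{proof}

\subsection{Colorings with (K)}
For a set $I$ let $\mathrm{Fn}(I,2)$ be the set of finite partial functions from $I$ to $2=\{0,1\}$, ordered by reverse inclusion. Forcing with $\mathrm{Fn}(\lambda,2)$, where $\lambda$ is an infinite cardinal, adds $\lambda$ Cohen reals.

\begin{lemma}\label{lem:K}
A coloring with \textup{(K)} exists under \textup{CH}, and in any extension by $\mathrm{Fn}(\lambda,2)$ with $\lambda\ge\omega_1$.
\end{lemma}

\begin{proof}
\emph{CH.} There are $\omega_1^{\omega}=\omega_1$ families as in (K); enumerate them as $\{\mathcal A_\xi:\xi<\omega_1\}$. Let $\eta_\xi$ be the least ordinal $>\xi$ with $\bigcup\mathcal A_\xi\subset\eta_\xi$. For finite $F\subset\omega_1\setminus\eta_\xi$ and $i\in\{0,1\}$ let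
\[
\mathcal A_\xi^{F,i}=\{a\in\mathcal A_\xi:c(\gamma,\beta)=i\text{ for all }\gamma\in a,\ \beta\in F\}.
\]
We define $c(\cdot,\beta):\beta\to\{0,1\}$ by recursion on $\beta$ so that all these families are infinite; then $h(\mathcal A_\xi)=\eta_\xi$ is as required. (Asking for infinitely many members instead of one keeps the recursion going.)

At stage $\beta$ assume that $\mathcal A_\xi^{F,i}$ is infinite whenever $\eta_\xi\le\beta$, $F\subset[\eta_\xi,\beta)$ is finite, and $i\in\{0,1\}$; for $F=\emptyset$ this is just the infinity of $\mathcal A_\xi$. As $\eta_\xi\le\beta$ implies $\xi<\beta$, there are only countably many pairs $(\mathcal A_\xi^{F,i},i)$ of this kind. If there are none, put $c(\cdot,\beta)\equiv0$. Otherwise list them as $(\mathcal B_n,i_n)_{n\in\omega}$, each infinitely often. Choose recursively $b_n\in\mathcal B_n$ disjoint from $b_0\cup\dots\cup b_{n-1}$; this is possible, since a finite set meets only finitely many members of a disjoint family. Every $b_n$ is a subset of some $\eta_\xi\le\beta$. Put $c(\gamma,\beta)=i_n$ for $\gamma\in b_n$, and $c(\gamma,\beta)=0$ for all other $\gamma<\beta$. If $\eta_\xi\le\beta$ and $F\subset[\eta_\xi,\beta)$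 is finite, then $\mathcal A_\xi^{F\cup\{\beta\},i}$ contains all $b_n$ with $(\mathcal B_n,i_n)=(\mathcal A_\xi^{F,i},i)$. These are infinitely many different sets, being nonempty and pairwise disjoint. Every finite nonempty $F^*\subset\omega_1\setminus\eta_\xi$ has the form $F\cup\{\beta\}$ with $\beta=\max F^*$ and $F\subset[\eta_\xi,\beta)$, so the induction hypothesis is preserved and all families are infinite in the end.

\emph{Cohen reals.} Since $|[\omega_1]^2\sqcup\lambda|=\lambda$, forcing with $\mathrm{Fn}(\lambda,2)$ is the same as forcing with $\mathrm{Fn}([\omega_1]^2\sqcup\lambda,2)$. Let $H$ be generic for the latter over $V$, and let $c:[\omega_1]^2\to2$ be the first part of the generic function. Recall that this forcing is ccc, so $\omega_1$ is preserved. Let $\mathcal A\in V[H]$ be a family as in (K). It is coded by a countable set of ordinals, and by ccc it has a name that involves only countably many coordinates. Hence there is $\delta<\omega_1$ such that $\bigcup\mathcal A\subset\delta$ and $\mathcal A$ is in the model $V'=V[H\restriction([\delta]^2\sqcup\lambda)]$. Put $h(\mathcal A)=\delta$.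

Let $F\subset\omega_1\setminus\delta$ be finite and $i\in\{0,1\}$. Identify $(\gamma,\beta)\in\delta\times F$ with $\{\gamma,\beta\}$. These pairs are not in $[\delta]^2$, so by the product lemma $c\restriction(\delta\times F)$ is $\mathrm{Fn}(\delta\times F,2)$-generic over $V'$. Given a condition $p\in\mathrm{Fn}(\delta\times F,2)$, there is $a\in\mathcal A$ such that $a\times F$ is disjoint from $\mathrm{dom}\,p$, because $\mathcal A$ is infinite and disjoint. So $p$ can be extended by the constant value $i$ on $a\times F$. Since $\mathcal A\in V'$, genericity yields $a\in\mathcal A$ with $c\equiv i$ on $a\times F$.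
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ch}]
Let $c$ be a coloring with (K), which exists by Lemma~\ref{lem:K}. The space $X=X_0\oplus X_1$ is zero-dimensional and Hausdorff, it is $\Omega$-separable by Proposition~\ref{prop:sep}, and $F_M(X)$ is not ccc by Proposition~\ref{prop:notccc}. By Proposition~\ref{prop:ccc}, $F_M(X)$ is not $\Omega$-separable.
\end{proof}

\begin{remark}
Under $\mathrm{MA}_{\omega_1}$ no coloring satisfies (K): by Propositions~\ref{prop:sep}, \ref{prop:notccc} and~\ref{prop:ccc} it would contradict Theorem~\ref{thm:ma}.
\end{remark}

\section{Free abelian groups and compact spaces}\label{sec:compl}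

\subsection{Free abelian groups}
The Markov free abelian topological group $A_M(X)$ is defined like $F_M(X)$, with abelian groups throughout.

\begin{proposition}
Theorems~\textup{\ref{thm:zfc}(b),(c)}, \textup{\ref{thm:ma}} and \textup{\ref{thm:ch}} remain true with $A_M(X)$ in place of $F_M(X)$. In particular, the question for $A_M(X)$ is also independent of \textup{ZFC}.
\end{proposition}

\begin{proof}
The group $A_M(X)$ is generated by $X$, so the equivalence in (b) follows from Theorem~\ref{thm:gen} and Proposition~\ref{prop:ccc}. The inclusion $X\to A_M(X)$ extends to a continuous homomorphism of $F_M(X)$ onto $A_M(X)$. Hence $A_M(X)$ is ccc whenever $F_M(X)$ is, and this gives the rest of (b), as well as (c) and Theorem~\ref{thm:ma}. For Theorem~\ref{thm:ch}, note that the homomorphisms in the proof of Proposition~\ref{prop:notccc} have abelian targets. So that proof applies to $A_M(X)$ in additive notation, with $w_\beta=\{\beta\}_0+\{\beta\}_1$ and $O_\beta=w_\beta+K_\beta$. The independence follows as in Corollary~\ref{cor:indep}.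
\end{proof}

\subsection{Compact spaces}
Compactness of $X$ alone makes $F_M(X)$ $\Omega$-separable. Theorem~\ref{thm:gen}, applied to $X\subset F_M(X)$, does not give this, since a compact space need not be $\theta$-separable. For example, II has a winning strategy in $\theta$ on $\omega^*=\beta\omega\setminus\omega$. As $\omega^*$ has no isolated points, he can answer with clopen sets $U_n\ni x_n$ such that $P_n=\omega^*\setminus(U_0\cup\dots\cup U_n)$ remains nonempty. Then $\bigcap_nP_n$ is a $G_\delta$-set, nonempty by compactness. Nonempty $G_\delta$-sets in $\omega^*$ have nonempty interior, and $\bigcap_nP_n$ misses all $U_n$, so II wins. Thus shadows in $F_M(X)$ must be found in another way.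

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
Let $X$ be compact Hausdorff and $G=F_M(X)$. The group $G$ is $\sigma$-compact, because it is the union of the images of the compact spaces $(X\oplus\{e\}\oplus X^{-1})^n$ under multiplication. Hence $G$ is ccc; this is a theorem of Tka\v cenko, and also a case of Uspenskij's theorem \cite{uspenskij}. Being $\sigma$-compact, hence Lindel\"of, $G$ is also \emph{$\omega$-narrow}: for every neighborhood $O$ of $e$ countably many translates of $O$ cover $G$. By Proposition~\ref{prop:main} and Lemma~\ref{lem:shadow} (with $q=(X,G)$, including the group operations) it suffices to prove that every nonempty open $Q\subset G$ has an $M$-shadow, for every countable $M\prec H(\kappa)$ with $X,G\in M$. Fix such an $M$, and let $C(X)$ be the set of continuous real-valued functions on $X$.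

The idea is to replace $X$ by the metrizable quotient that $M$ can see. Let
\[
\pi:X\to\mathbb R^{C(X)\cap M},\qquad\pi(x)=(f(x))_{f\in C(X)\cap M},\qquad X_M=\pi(X).
\]
As $C(X)\cap M$ is countable, $X_M$ is compact and metrizable. The map $\pi:X\to X_M$ is closed, hence a quotient map. Let $\hat\pi:G\to F_M(X_M)$ be its homomorphic extension; it is onto. We show that $\hat\pi$ is open, that $\hat\pi(G\cap M)$ is dense, and that no neighborhood of $e$ in $M$ distinguishes the points of $\ker\hat\pi$ from $e$. Shadows are then obtained by lifting.

\emph{$\hat\pi$ is open.} Let $p:G\to G/\ker\hat\pi$ be the quotient homomorphism, an open map onto a Hausdorff group, and let $\iota:G/\ker\hat\pi\to F_M(X_M)$ be the continuous bijective homomorphism with $\hat\pi=\iota\circ p$. If $\pi(x)=\pi(y)$, then $p(x)=p(y)$. Since $\pi$ is a quotient map, $p|_X$ induces a continuous map $X_M\to G/\ker\hat\pi$, which extends to a continuous homomorphism $\rho:F_M(X_M)\to G/\ker\hat\pi$. The homomorphisms $\rho\circ\hat\pi$ and $p$ agree on $X$, hence on $G$. So $\rho\circ\iota\circ p=p$; that is, $\rho=\iota^{-1}$. Thus $\iota$ is a homeomorphism and $\hat\pi=\iota\circ p$ is open.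

\emph{$\hat\pi(G\cap M)$ is dense in $F_M(X_M)$.} A nonempty basic open subset of $X_M$ is defined by conditions $f_l\in I_l$ $(l\le m)$, with $f_l\in C(X)\cap M$ and rational intervals $I_l$. Its preimage $\{x\in X:f_l(x)\in I_l\text{ for }l\le m\}$ is nonempty and defined with parameters from $M$, so it contains a point of $X\cap M$ by elementarity. Hence $\pi(X\cap M)$ is dense in $X_M$, and the subgroup generated by it is dense in $F_M(X_M)$. This subgroup is contained in $\hat\pi(G\cap M)$, as $G\cap M$ is a subgroup of $G$.

\emph{$\ker\hat\pi\subset O'$ for every open neighborhood $O'\in M$ of $e$.} By Guran's theorem, the $\omega$-narrow group $G$ embeds in a product of second countable groups. Projecting to finitely many factors, we obtain a continuous homomorphism $\varphi:G\to H$ to a second countable Hausdorff group and an open $V\ni e_H$ with $\varphi^{-1}(V)\subset O'$. We may assume $\varphi(G)=H$, and then, replacing $H$ by an isomorphic copy whose points are the cosets of $\ker\varphi$, that $H\in H(\kappa)$. Being metrizable and separable, $H$ has a sequence of continuous functions $h_n:H\to[0,1]$ that separates points. By elementarity, such $H$, $\varphi$,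 $V$ and $(h_n)_{n\in\omega}$ can be found in $M$. Then $h_n\circ\varphi|_X\in C(X)\cap M$ for every $n$. So if $\pi(x)=\pi(y)$, then $h_n(\varphi(x))=h_n(\varphi(y))$ for all $n$, and therefore $\varphi(x)=\varphi(y)$. Since $\pi$ is a quotient map, $\varphi|_X=\psi\circ\pi$ for a continuous $\psi:X_M\to H$. Let $\hat\psi:F_M(X_M)\to H$ be the homomorphic extension. Then $\varphi=\hat\psi\circ\hat\pi$, as both sides agree on $X$. Hence $\ker\hat\pi\subset\ker\varphi\subset\varphi^{-1}(V)\subset O'$.

\emph{Shadows.} Let $Q\subset G$ be nonempty and open. Then $\hat\pi(Q)$ is nonempty and open, so it contains $\hat\pi(g)$ for some $g\in G\cap M$. Choose $y\in Q$ with $\hat\pi(y)=\hat\pi(g)$. If $R\in M$ is open and $g\in R$, then $O'=g^{-1}R\in M$ is an open neighborhood of $e$, so $g^{-1}y\in\ker\hat\pi\subset O'$. Hence $y\in gO'=R$, and $R\cap Q\ne\emptyset$. Thus $g$ is an $M$-shadow of $Q$.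

It remains to consider $\beta\omega\setminus\omega$. This space is not ccc, because the members of an uncountable almost disjoint family of infinite subsets of $\omega$ determine pairwise disjoint nonempty clopen subsets of it. By Proposition~\ref{prop:ccc}, it is not $\Omega$-separable.
\end{proof}

\begin{thebibliography}{9}

\bibitem{game}
\emph{Some new versions of an old game},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf}.

\bibitem{kunen}
Kunen, \emph{Set Theory}.

\bibitem{uspenskij}
Uspenskij, \emph{A topological group generated by a Lindel\"of $\Sigma$-space has the Souslin property}, Soviet Math.\ Dokl.\ \textbf{26} (1982).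

\end{thebibliography}

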